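\title{Sign type systems decide the almost everywhere convergence of orthogonal series}

\begin{abstract}
Let $\mathfrak M(\infty)$ be the class of real sequences $(a_k)$ such that $\sum a_k\phi_k$ converges almost everywhere for every orthonormal system $(\phi_k)$ on $[0,1]$, and let $\mathfrak M(1)$ be the class obtained when only systems with $|\phi_k|=1$ are admitted. We prove that $\mathfrak M(\infty)=\mathfrak M(1)$. The proof is quantitative: for every finite block of coefficients, the largest $L^2$ norm of the maximal partial sum over all orthonormal systems and its largest $L^1$ norm over sign type systems are both comparable, with absolute constants, to one explicit functional of the coefficients. This functional characterizes the class, and every sequence outside the class admits a sign type system whose partial sums are unbounded almost everywhere.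
\end{abstract}

\section{Introduction}

\subsection{The problem}

An \emph{orthonormal system} (ONS) is a sequence $(\phi_k)_{k\ge1}$ of real measurable functions on $[0,1]$ with $\int_0^1\phi_k^2\,dx=1$ and $\int_0^1\phi_j\phi_k\,dx=0$ for $j\ne k$. For a real sequence $\mathfrak a=(a_k)$ we consider the orthogonal series $\sum_{k\ge1}a_k\phi_k(x)$ and its partial sums $S_n=\sum_{k\le n}a_k\phi_k$. For $1\le C<\infty$ let $\mathfrak M(C)$ be the class of all $\mathfrak a$ for which the series converges almost everywhere (a.e.) for every ONS satisfying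
\begin{equation}\label{eq:bounded}
|\phi_k(x)|\le C\qquad(0\le x\le1,\ k\ge1),
\end{equation}
and let $\mathfrak M(\infty)$ be the class of all $\mathfrak a$ for which it converges a.e. for every ONS. If $C=1$, then $1-\phi_k^2\ge0$ has integral zero, so $|\phi_k|=1$ a.e.; such a system is said to be of \emph{sign type}. Admitting more systems makes the class smaller:
\[
\mathfrak M(\infty)\subseteq\mathfrak M(C_2)\subseteq\mathfrak M(C_1)\subseteq\mathfrak M(1)\qquad(1<C_1<C_2<\infty).
\]
All these classes lie between $\ell^1$ and $\ell^2$. Indeed $\int\sum|a_k\phi_k|\le\sum|a_k|$ gives $\ell^1\subseteq\mathfrak M(\infty)$, and the Rademacher functions $r_k$ (equal to $\pm1$ according to the $k$-th binary digit of $x$, hence independent fair signs) give $\mathfrak M(1)\subseteq\ell^2$; see Lemma~\ref{lem:rademacher}.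

It is known (K.~Tandori) that $\mathfrak M(C)=\mathfrak M(1)$ for all $1\le C<\infty$. The question, posed in \cite{cft}, is whether $\mathfrak M(\infty)=\mathfrak M(1)$.

There is a reason to expect a negative answer. An unrestricted system can let each group of functions live on its own small set, where the functions are large, and so each group can be used to make the partial sums large on its own part of $[0,1]$. Under \eqref{eq:bounded} each $\phi_k$ is nonzero on a set of measure at least $C^{-2}$, and a sign type function is nonzero a.e. Moreover the most obvious sign type system is harmless: by Kolmogorov's inequality (recalled in Section~\ref{sec:signs}), $\sum a_kr_k$ converges a.e. for every $\mathfrak a\in\ell^2$. Nevertheless the answer is positive.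

\begin{theorem}\label{thm:main}
$\mathfrak M(\infty)=\mathfrak M(1)$.
\end{theorem}

Hence all the classes $\mathfrak M(C)$, $1\le C\le\infty$, coincide. The proof is self-contained; it uses neither Tandori's theorem nor the known characterizations of $\mathfrak M(\infty)$.

\subsection{A functional of the coefficients}

Convergence a.e. is controlled by the maximal partial sums over \emph{blocks} $Q=(M,N]=\{M+1,\dots,N\}$, $0\le M<N$. For functions $(\phi_k)_{k\in Q}$ put
\[
S_Q^*=S_Q^*(\phi)=\max_{n\in Q}\Big|\sum_{M<k\le n}a_k\phi_k\Big|,\qquad L_Q=\sum_{k\in Q}a_k^2 .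
\]
After normalization a block is a vector $b=(b_1,\dots,b_N)$ with $b_k>0$ and $\sum b_k^2=1$. Put
\[
t_n=\sum_{k\le n}b_k^2\quad(0\le n\le N),\qquad T=\{t_0,\dots,t_N\}\subset[0,1],\qquad I_k=(t_{k-1},t_k).
\]
We call the $I_k$ \emph{gaps}; $|I_k|=b_k^2$. For an ONS the sums $X_n=\sum_{k\le n}b_k\phi_k$ satisfy $\|X_n-X_l\|_2^2=|t_n-t_l|$, so the size of $\max_n|X_n|$ should be governed by the geometry of the set $T$ at all scales.

Let $\mathcal D_i$ be the partition of $[0,1]$ into the $4^i$ intervals $[j4^{-i},(j+1)4^{-i})$, the last one closed; its members are the \emph{$4$-adic intervals of level $i$}. Two $4$-adic intervals are nested or disjoint. Each $A\in\mathcal D_i$ has four \emph{children} $A_1,\dots,A_4\in\mathcal D_{i+1}$, numbered from left to right. For a probability measure $\mu$ on $T$ let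
\[
F_i(\mu)=\sum_{A\in\mathcal D_i}\sqrt{|A|\,\mu(A)},\qquad F(\mu)=\sum_{i\ge0}F_i(\mu),\qquad\Phi(b)=\sup_\mu F(\mu).
\]
By the Cauchy--Schwarz inequality $\sum_{l=1}^4\sqrt{|A_l|\mu(A_l)}\le\sqrt{|A|\mu(A)}$, so
\begin{equation}\label{eq:monotone}
1=F_0\ge F_1\ge F_2\ge\cdots,
\end{equation}
and $F_i(\mu)=1$ exactly when $\mu(A)=|A|$ for all $A\in\mathcal D_i$. Thus $\Phi(b)$ counts, in a weighted way, the scales at which $T$ can carry a measure that looks like Lebesgue measure. If $N_i$ intervals of $\mathcal D_i$ meet $T$, then Cauchy--Schwarz gives $F_i\le2^{-i}\sqrt{N_i}\le2^{-i}\sqrt{N+1}$. Hence $1\le\Phi(b)<\infty$.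

\begin{example}\label{ex:phi}
(a) \emph{Equal coefficients.} Let $N=4^p$ and $b_k=2^{-p}$. The uniform measure on $\{t_0,\dots,t_{N-1}\}$ has $F_i=1$ for $i\le p$ and $F_i=2^{p-i}$ for $i>p$, so $\Phi(b)\ge p+2$. For any $\mu$ we have $F_i\le1$ for $i\le p$ and $F_i\le2^{p-i}\sqrt2$ for $i>p$, so $\Phi(b)\le p+1+\sqrt2$.

(b) \emph{Geometric decay.} Let $t_n=1-4^{-n}$ for $n<N$ and $t_N=1$. All $t_n$ with $n\ge i$ lie in the last interval of $\mathcal D_i$, so $N_i\le i+1$ and $\Phi(b)\le\sum_i2^{-i}\sqrt{i+1}$, uniformly in $N$.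
\end{example}

For a real sequence $\mathfrak a$ and a block $Q$ define
\[
\Psi(Q)=\sqrt{L_Q}\;\Phi\big((|a_k|/\sqrt{L_Q})_{k\in Q,\ a_k\ne0}\big),\qquad\Psi(Q)=0\ \text{ if }L_Q=0 .
\]

\begin{theorem}\label{thm:quant}
There is an absolute constant $c>0$ such that for every real sequence $\mathfrak a$ and every block $Q=(M,N]$,
\[
c\,\Psi(Q)\ \le\sup_{\text{sign type ONS}}\|S_Q^*\|_{L^1}\ \le\ \sup_{\text{all ONS}}\|S_Q^*\|_{L^2}\ \le\ 2\Psi(Q).
\]
\end{theorem}

\begin{theorem}\label{thm:char}
For a real sequence $\mathfrak a$ the following are equivalent: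
\begin{itemize}
\item[(i)] $\mathfrak a\in\mathfrak M(\infty)$;
\item[(ii)] $\mathfrak a\in\mathfrak M(C)$ for some (equivalently, every) $C\in[1,\infty)$;
\item[(iii)] for every sign type ONS, $\sup_n|S_n|<\infty$ on a set of positive measure;
\item[(iv)] $\mathfrak a\in\ell^2$ and $\sup_N\Psi((0,N])<\infty$;
\item[(v)] $\sup_{\mathrm{ONS}}\int_0^1\sup_n|S_n|^2\,dx<\infty$.
\end{itemize}
If these conditions fail, there is a sign type ONS with $\sup_n|S_n|=\infty$ a.e.
\end{theorem}

The upper bound in Theorem~\ref{thm:quant} is a short telescoping argument (Section~\ref{sec:upper}). The lower bound is reached in two steps: we first construct uniformly bounded functions, not yet orthonormal, with a large maximal partial sum (Section~\ref{sec:model} for equal coefficients, Section~\ref{sec:lower} in general), and then round them at random to orthogonal signs (Section~\ref{sec:signs}). Section~\ref{sec:infinite} passes from blocks to series.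

\section{The upper bound}\label{sec:upper}

Functions $(\varphi_k)$ on a probability space form a \emph{Bessel system} if
\[
\Big\|\sum c_k\varphi_k\Big\|_2^2\le\sum c_k^2\qquad\text{for all finitely supported real }(c_k).
\]
Equivalently, the Gram matrix $(\mathbb E\varphi_j\varphi_k)$ of every finite subfamily has operator norm at most $1$. Every ONS is a Bessel system; subfamilies, sign changes $\varphi_k\to-\varphi_k$ and the addition of zero functions preserve the property, and $\|\varphi_k\|_2\le1$. This larger class costs nothing in the upper bound and is the natural output of the construction for the lower bound.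

\begin{lemma}\label{lem:upper}
Let $(\varphi_k)_{k\le N}$ be a Bessel system and $X_n=\sum_{k\le n}b_k\varphi_k$. Then $\|\max_{0\le n\le N}|X_n|\|_2\le2\Phi(b)$. Consequently $\|S_Q^*(\varphi)\|_2\le2\Psi(Q)$ for every real sequence $\mathfrak a$, block $Q$ and Bessel system $(\varphi_k)_{k\in Q}$.
\end{lemma}

\begin{proof}
The Bessel property gives $\|X_n-X_l\|_2^2\le|t_n-t_l|$. Let $\tau$ be the smallest index at which $|X_n|$ is maximal. We estimate $\|X_\tau\|_2$ by duality. Let $u\ge0$ with $\|u\|_2=1$; it defines a probability measure on $T$ by $\mu(A)=\mathbb E[u^2\mathbf 1_{\{t_\tau\in A\}}]$. For a $4$-adic interval $A$ meeting $T$ let $n(A)=\min\{n:t_n\in A\}$. Follow the chain of intervals, one per level, that contain $t_\tau$. At level $0$ we have $n([0,1])=0$ and $X_0=0$; at all large levels the interval meets $T$ only in $t_\tau$, and $n(A)=\tau$. Telescoping along the chain,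
\[
|X_\tau|\le\sum_A|X_{n(A)}-X_{n(\hat A)}|\,\mathbf 1_{\{t_\tau\in A\}},
\]
where $A$ runs over the intervals of level at least $1$ that meet $T$, and $\hat A$ is the parent of $A$. Both $t_{n(A)}$ and $t_{n(\hat A)}$ lie in $\hat A$, and $|\hat A|=4|A|$. By Cauchy--Schwarz,
\[
\mathbb E\,u|X_\tau|\le\sum_A\|X_{n(A)}-X_{n(\hat A)}\|_2\,\mu(A)^{1/2}\le2\sum_A\sqrt{|A|\mu(A)}\le2F(\mu)\le2\Phi(b).
\]
The supremum over $u$ gives the first claim. For the second, discard the indices with $a_k=0$, absorb the signs of the $a_k$ into the $\varphi_k$, and divide by $\sqrt{L_Q}$.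
\end{proof}

\section{The lower bound for equal coefficients}\label{sec:model}

In the proof of Lemma~\ref{lem:upper} the measure $\mu$ is the law of $t_\tau$. To reverse the argument we start from a measure $\mu$ on $T$, take $(T,\mu)$ itself as the probability space, and arrange that at the point $t_n$ the $n$-th partial sum is large. So the quantity to be made large is
\[
Y(t_n)=\sum_{k\le n}b_k\varphi_k(t_n),\qquad\text{which satisfies}\quad|Y|\le\max_n|X_n|\ \text{ on }T .
\]
Bessel systems on $(T,\mu)$ are produced by kernels.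

\begin{lemma}\label{lem:kernel}
Let $\mathcal S$ be a finite index set, let $(h_A)_{A\in\mathcal S}$ be orthonormal in $L^2([0,1],ds)$ and $(f_A)_{A\in\mathcal S}$ orthonormal in $L^2(T,\mu)$. Put
\[
K(s,t)=\sum_{A\in\mathcal S}h_A(s)f_A(t),\qquad\varphi_k(t)=\frac1{b_k}\int_{I_k}K(s,t)\,ds,\qquad H_A(t)=\int_0^th_A(s)\,ds .
\]
Then $(\varphi_k)_{k\le N}$ is a Bessel system on $(T,\mu)$, $|\varphi_k(t)|\le b_k\sup_{s\in I_k}|K(s,t)|$, and $Y=\sum_{A\in\mathcal S}f_AH_A$ on $T$.
\end{lemma}

\begin{proof}
For $c\in\mathbb R^N$ let $u_c=\sum_kc_kb_k^{-1}\mathbf 1_{I_k}$, so that $\|u_c\|_2^2=\sum c_k^2$. Then $\sum c_k\varphi_k=\sum_A\langle u_c,h_A\rangle f_A$, whose squared norm in $L^2(\mu)$ is $\sum_A\langle u_c,h_A\rangle^2\le\|u_c\|_2^2$ by Bessel's inequality. The pointwise bound holds because $|I_k|=b_k^2$. Finally $Y(t_n)=\sum_{k\le n}\int_{I_k}K(s,t_n)\,ds=\int_0^{t_n}K(s,t_n)\,ds$.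
\end{proof}

Let now $N=4^p$, $b_k=2^{-p}$, and let $\mu$ be uniform on $\{t_0,\dots,t_{N-1}\}$, so that $\mu(A)=|A|$ at all levels up to $p$. We want one pair $h_A,f_A$ for each interval $A$ of level $i<p$. Orthogonality across levels is obtained as for Haar functions: if each function is supported in $A$, has mean zero and is constant on each child of $A$, then functions of disjoint intervals have disjoint supports, and for $A'\subsetneq A$ the function of $A$ is constant on the support of the mean zero function of $A'$. A mean zero function needs two children, and we want $f_AH_A\ge0$. Four children give room for both: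
\[
h_A=\sqrt{2/|A|}\,(\mathbf 1_{A_1}-\mathbf 1_{A_3}),\qquad f_A=\sqrt{2/|A|}\,(\mathbf 1_{A_2}-\mathbf 1_{A_4}).
\]
The primitive $H_A$ equals $\sqrt{2/|A|}\,|A|/4$ on $A_2$ and $0$ on $A_4$ (Figure~\ref{fig:block}), so $f_AH_A=\frac12\mathbf 1_{A_2}$. If $\mathcal S$ consists of all intervals of certain levels, then each level contributes $\frac12\cdot\frac14=\frac18$ to $\int Y\,d\mu$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.2,yscale=1.1]
\draw (0,0) -- (4,0);
\foreach \x in {0,1,2,3,4} \draw (\x,-0.08) -- (\x,0.08);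
\draw[very thick] (0,0) -- (1,1) -- (2,1) -- (3,0) -- (4,0);
\node[above] at (1.5,1) {$H_A$};
\node[below] at (0.5,-0.05) {$A_1:\ h_A>0$};
\node[below] at (1.5,-0.05) {$A_2:\ f_A>0$};
\node[below] at (2.5,-0.05) {$A_3:\ h_A<0$};
\node[below] at (3.5,-0.05) {$A_4:\ f_A<0$};
\end{tikzpicture}
\caption{The building block on an interval $A$ with children $A_1,\dots,A_4$. The mean zero function $h_A$ lives on $A_1\cup A_3$ and the mean zero function $f_A$ on $A_2\cup A_4$. The primitive $H_A$ of $h_A$ is positive where $f_A>0$ and vanishes where $f_A<0$, so $f_AH_A\ge0$.}\label{fig:block}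
\end{figure}

The smallest case is $p=1$, $\mathcal S=\{[0,1]\}$. Here $b_k=\frac12$, the child $A_l$ carries the atom $t_{l-1}$, and, up to the null point $t_4$,
\[
\varphi_1=\mathbf 1_{\{t_1\}}-\mathbf 1_{\{t_3\}},\qquad\varphi_3=-\varphi_1,\qquad\varphi_2=\varphi_4=0 .
\]
This is a Bessel system, since $\|\sum c_k\varphi_k\|_2^2=\frac12(c_1-c_3)^2\le c_1^2+c_3^2$. At $t_1$ the sum stops after $\varphi_1$, and $Y(t_1)=\frac12$. At $t_3$, where $\varphi_1$ is negative, the term $\varphi_3$ has already cancelled it, and $Y(t_3)=0$.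

With all levels $i<p$ we get $\int Y\,d\mu=p/8$, which is of the order of $\Phi(b)$ by Example~\ref{ex:phi}(a). But these functions are not uniformly bounded. A nonzero term $h_A(s)f_A(t)$ of level $i$ has modulus $2\cdot4^i$. If $I_k$ is the interior of $A_1$ and $t\in A_2$ for some $A$ of level $p-1$, then this $A$ contributes $2^{p-1}$ to $\varphi_k(t)$ and all lower levels together contribute less than $2^{p-1}/3$ in modulus, so $|\varphi_k(t)|\ge2^p/3$. The remedy is to give up the fine levels. For even $p$ let $\mathcal S$ consist of the levels $i<p/2$. Then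
\[
|\varphi_k|\le2^{-p}\sum_{i<p/2}2\cdot4^i\le\frac23,\qquad\int Y\,d\mu=\frac p{16}.
\]
This is the main point: the size of $\varphi_k$ grows geometrically with the finest level used, while the gain grows only linearly. \emph{Using on a gap $I_k$ only the intervals that are longer than a fixed power of $|I_k|$ makes the functions bounded and loses only a constant factor.}

\section{Bounded Bessel systems with a large maximum}\label{sec:lower}

\begin{proposition}\label{prop:bounded}
There are absolute constants $\kappa>0$ and $\Phi_0\ge1$ with the following property. If $\Phi(b)\ge\Phi_0$, there are a probability measure $\mu$ on $T$ and functions $\varphi_1,\dots,\varphi_N$ on $T$ such that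
\begin{itemize}
\item[(a)] $|\varphi_k|\le18$;
\item[(b)] $(\varphi_k)$ is a Bessel system on $(T,\mu)$;
\item[(c)] $Y(t_n)=\sum_{k\le n}b_k\varphi_k(t_n)$ satisfies $Y\ge0$ and $\int Y\,d\mu\ge\kappa\Phi(b)$.
\end{itemize}
\end{proposition}

Fix $\mu$ with $F(\mu)\ge\Phi(b)/2$ and put $W(A)=\sqrt{|A|\mu(A)}$, so that $F_i=\sum_{A\in\mathcal D_i}W(A)$. We would like a building block on $A$ to gain a multiple of $W(A)$. Three things differ from Section~\ref{sec:model}. First, $\mu$ may be unevenly distributed among the children of $A$, and then the gain is small or $f_A$ is large. Second, the gaps have different lengths. The function $h_A$ must be confined to the gaps that are short compared with $|A|$, and these may fill little of $A$ or fill it unevenly. Third, $W(A)$ may be far smaller than $|A|$, which makes $h_Af_A$ large. The first two defects force $W$, or a variant of it, to decay from one level to the next, so intervals with these defects carry little of $F(\mu)$; the third defect is negligible outright.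

To exploit decay we need one fixed weight over a long run of levels, so the notion of a short gap cannot change at every level. We freeze it on dyadic ranges of levels. For $m\ge0$ let $U_m$ be the union of all gaps with $|I_k|\le4^{-8\cdot2^m}$; it will serve the levels $2^m\le i<2^{m+1}$. Note that $U_0\supseteq U_1\supseteq\cdots$ and $U_m=\emptyset$ for large $m$. Put
\[
W_m(A)=\sqrt{|A\cap U_m|\,\mu(A)}\le W(A).
\]
By Cauchy--Schwarz, $\sum_lW(A_l)\le W(A)$ and $\sum_lW_m(A_l)\le W_m(A)$. Let $\theta=0.99$.

\subsection{Unbalanced intervals lose weight}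

Call $A$ \emph{$\mu$-unbalanced} if $\mu(A)>0$ and $\mu(A_l)<\mu(A)/8$ for some child, and \emph{$U_m$-unbalanced} if $|A\cap U_m|>0$ and $|A_l\cap U_m|<|A\cap U_m|/32$ for some child.

\begin{lemma}\label{lem:decay}
\begin{itemize}
\item[(a)] If $A$ is $\mu$-unbalanced, then $\sum_lW(A_l)\le\theta W(A)$.
\item[(b)] If $\mu(A)>0$ and $A$ is $U_m$-unbalanced but not $\mu$-unbalanced, then $\sum_lW_m(A_l)\le\theta W_m(A)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $p_l=\mu(A_l)/\mu(A)$, and let $p<\frac18$ be one of these numbers. Cauchy--Schwarz on the other three children gives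
\[
\frac{\sum_lW(A_l)}{W(A)}=\frac12\sum_l\sqrt{p_l}\le\frac12\big(\sqrt p+\sqrt{3(1-p)}\big).
\]
The derivative of the right side is positive when $1-p>3p$, so the right side is at most its value at $p=\frac18$, which is less than $0.988$.

(b) Let $q<\frac1{32}$ be the fraction of $|A\cap U_m|$ in the deficient child and $p\ge\frac18$ the fraction of $\mu(A)$ in the same child. Cauchy--Schwarz on the other three children bounds $\sum_lW_m(A_l)/W_m(A)$ by $\sqrt{pq}+\sqrt{(1-p)(1-q)}=\cos(\alpha-\beta)$, where $\sin\alpha=\sqrt p$, $\sin\beta=\sqrt q$ and $0\le\beta<\alpha\le\pi/2$. The difference $\alpha-\beta$ is at least its value at $p=\frac18$, $q=\frac1{32}$, so the bound is at most $\frac1{16}+\frac{\sqrt{217}}{16}<0.984$.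
\end{proof}

In (b) the assumption on $\mu$, and the gap between the thresholds $\frac18$ and $\frac1{32}$, are needed: if $\mu$ and $U_m$ are distributed among the children in the same proportions, however uneven, then $\sum_lW_m(A_l)=W_m(A)$.

An \emph{ancestor} of a $4$-adic interval is a $4$-adic interval that strictly contains it.

\begin{lemma}\label{lem:tree}
Let $V\ge0$ be a function on the $4$-adic intervals with $\sum_lV(A_l)\le V(A)$ for all $A$, and let $\mathcal A$ be a finite family of pairwise disjoint $4$-adic intervals.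
\begin{itemize}
\item[(a)] If all members of $\mathcal A$ are contained in a $4$-adic interval $A$, then $\sum_{B\in\mathcal A}V(B)\le V(A)$.
\item[(b)] Suppose some intervals are marked, $\sum_lV(A_l)\le\theta V(A)$ for marked $A$, and every member of $\mathcal A$ has at least $r$ marked ancestors. Then $\sum_{B\in\mathcal A}V(B)\le\theta^rV([0,1])$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induct on the largest difference between the level of a member of $\mathcal A$ and the level of $A$. Unless $\mathcal A=\{A\}$, every member lies in a child of $A$; apply the induction hypothesis to each child and add.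

(b) Let $r(A)$ be the number of marked ancestors of $A$ and $\tilde V(A)=\theta^{-r(A)}V(A)$. For a child, $r(A_l)$ equals $r(A)+1$ or $r(A)$ according as $A$ is marked or not, so $\sum_l\tilde V(A_l)\le\tilde V(A)$. By (a), $\sum_{\mathcal A}\tilde V\le\tilde V([0,1])=V([0,1])$, and $V\le\theta^r\tilde V$ on $\mathcal A$.
\end{proof}

\subsection{Balanced intervals carry a fixed share of $F(\mu)$}

Fix $m$ and write $\nu=2^m$. An interval $A$ of level $i\in[\nu,2\nu)$ is \emph{balanced} if $\mu(A)>0$, $|A\cap U_m|>0$, and $A$ is neither $\mu$-unbalanced nor $U_m$-unbalanced. Let $\mathcal B_m$ be the set of these intervals.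

\begin{lemma}\label{lem:balanced}
For every $m\ge0$, with $\nu=2^m$,
\[
\sum_{A\in\mathcal B_m}W_m(A)\ \ge\ \frac\nu{2\sqrt2}\,\big(F_{16\nu}(\mu)-4\theta^{\nu/4}\big).
\]
\end{lemma}

We write $F_{16\nu}$ as a sum over small intervals $B$ and show that, outside a set of small weight, each $B$ has at least $\nu/2$ balanced ancestors. The difficulty is that $F_{16\nu}$ is expressed by $W$, while the claim and Lemma~\ref{lem:decay}(b) concern $W_m$. The levels in $[8\nu,16\nu)$ are the bridge: there one finds, for most $B$, an ancestor of which short gaps fill at least one half.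

\begin{proof}
Let $B$ run over the intervals of $\mathcal D_{16\nu}$ with $\mu(B)>0$, so $\sum_BW(B)=F_{16\nu}(\mu)$, and let $B^{(i)}$ be the ancestor of $B$ of level $i$. We discard three classes. Recall that $W_m([0,1])\le W([0,1])=1$.

\emph{Class 1: at least $\nu/4$ of the $B^{(i)}$, $\nu\le i<2\nu$, are $\mu$-unbalanced.} Mark the $\mu$-unbalanced intervals. By Lemmas~\ref{lem:decay}(a) and \ref{lem:tree}(b), the sum of $W(B)$ over this class is at most $\theta^{\nu/4}$.

\emph{Class 2: all $B^{(i)}$, $8\nu\le i<16\nu$, are $\mu$-unbalanced.} With the same marking, the sum of $W(B)$ is at most $\theta^{8\nu}$.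

\emph{The bridge.} For $B$ not in Class 2 let $D_B=B^{(i)}$, where $i\in[8\nu,16\nu)$ is the smallest level at which $B^{(i)}$ is not $\mu$-unbalanced. All four children of $D=D_B$ have positive mass, so there are points $t\in T\cap D_1$ and $t'\in T\cap D_4$. Up to finitely many points, $[t,t']$ is a union of gaps, each of length at most $|D|\le4^{-8\nu}$ and therefore contained in $U_m$. Hence $|D\cap U_m|\ge t'-t\ge|D|/2$, that is, $W(D)\le\sqrt2\,W_m(D)$. Distinct intervals $D_B$ are disjoint: if $D_B\subsetneq D_{B'}$, then $D_{B'}$ is an ancestor of $B$ of level in $[8\nu,16\nu)$, not $\mu$-unbalanced, and of smaller level than $D_B$, against the choice of $D_B$. Let $\mathcal E$ be the family of the intervals $D_B$. By Lemma~\ref{lem:tree}(a),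
\begin{equation}\label{eq:bridge}
\sum_{B:\,D_B=D}W(B)\le W(D)\le\sqrt2\,W_m(D)\qquad(D\in\mathcal E).
\end{equation}

\emph{Class 3: $B$ is not in Class 2, and at least $\nu/4$ of the $B^{(i)}$, $\nu\le i<2\nu$, are $U_m$-unbalanced but not $\mu$-unbalanced.} These $B^{(i)}$ are ancestors of $D_B$. Mark the intervals of Lemma~\ref{lem:decay}(b) and apply Lemma~\ref{lem:tree}(b), with $V=W_m$, to the intervals $D_B$ with $B$ in Class 3. By \eqref{eq:bridge}, the sum of $W(B)$ over this class is at most $\sqrt2\,\theta^{\nu/4}$.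

\emph{The remaining intervals} have total weight at least $F_{16\nu}-(2+\sqrt2)\theta^{\nu/4}\ge F_{16\nu}-4\theta^{\nu/4}$. Let $B$ be one of them and $\nu\le i<2\nu$. Then $\mu(B^{(i)})>0$ and $|B^{(i)}\cap U_m|\ge|D_B\cap U_m|>0$. Fewer than $\nu/4$ of these $\nu$ ancestors are $\mu$-unbalanced, and fewer than $\nu/4$ are $U_m$-unbalanced but not $\mu$-unbalanced, so at least $\nu/2$ are balanced. If $A$ is a balanced ancestor of $B$, then $D_B\subset A$. Counting pairs $(A,B)$ and using \eqref{eq:bridge} and Lemma~\ref{lem:tree}(a) for $W_m$,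
\[
\frac\nu2\sum_{B\text{ remaining}}W(B)\le\sum_{A\in\mathcal B_m}\ \sum_{\substack{B\subset A\\ B\text{ remaining}}}W(B)\le\sqrt2\sum_{A\in\mathcal B_m}\ \sum_{\substack{D\in\mathcal E\\ D\subset A}}W_m(D)\le\sqrt2\sum_{A\in\mathcal B_m}W_m(A).\qedhere
\]
\end{proof}

Now we remove the intervals of very small weight. Let $\mathcal S_m$ be the set of $A\in\mathcal B_m$ with $W_m(A)\ge16^{-i}$, where $i$ is the level of $A$, and let $\mathcal S=\bigcup_m\mathcal S_m$. The union is disjoint, and it is finite because $U_m=\emptyset$ for large $m$. The removed intervals of $\mathcal B_m$ have total weight at most $\sum_{i\ge2^m}4^i16^{-i}=\frac43\,4^{-2^m}$. By \eqref{eq:monotone}, each of the $16\cdot2^m$ terms $F_i$ with $16\cdot2^m\le i<16\cdot2^{m+1}$ is at most $F_{16\cdot2^m}$, so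
\[
\sum_{m\ge0}2^mF_{16\cdot2^m}\ge\frac1{16}\sum_{i\ge16}F_i\ge\frac{F(\mu)-16}{16}.
\]
This is where passing from level $\nu$ to level $16\nu$ costs only a constant factor, as halving the levels did in Section~\ref{sec:model}. Summing Lemma~\ref{lem:balanced} over $m$ and using $32\sqrt2<50$,
\begin{equation}\label{eq:total}
\sum_m\sum_{A\in\mathcal S_m}W_m(A)\ \ge\ \frac{F(\mu)}{50}-C_*\ \ge\ \frac{\Phi(b)}{100}-C_*,
\end{equation}
where $C_*=\frac1{2\sqrt2}+\sqrt2\sum_m2^m\theta^{2^m/4}+\frac43\sum_m4^{-2^m}<\infty$ is an absolute constant.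

\subsection{The functions}

\begin{proof}[Proof of Proposition~\ref{prop:bounded}]
Let $A\in\mathcal S_m$ have level $i$. Put $u=|A\cap U_m|$, $u_l=|A_l\cap U_m|\ge u/32$, $\mu_l=\mu(A_l)\ge\mu(A)/8$, and
\[
h_A=x_A\Big(\frac{\mathbf 1_{A_1\cap U_m}}{u_1}-\frac{\mathbf 1_{A_3\cap U_m}}{u_3}\Big),\qquad f_A=y_A\Big(\frac{\mathbf 1_{A_2}}{\mu_2}-\frac{\mathbf 1_{A_4}}{\mu_4}\Big),
\]
with $x_A=(u_1^{-1}+u_3^{-1})^{-1/2}$ and $y_A=(\mu_2^{-1}+\mu_4^{-1})^{-1/2}$. Then $\|h_A\|_{L^2(ds)}=\|f_A\|_{L^2(\mu)}=1$ and $\int h_A\,ds=\int f_A\,d\mu=0$. Balance gives a lower bound for the gain and an upper bound for the size. On the one hand $x_A\ge(64/u)^{-1/2}$ and $y_A\ge(16/\mu(A))^{-1/2}$, so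
\begin{equation}\label{eq:gain}
x_Ay_A\ge W_m(A)/32 .
\end{equation}
On the other hand $x_A\le\min(u_1,u_3)^{1/2}$, so $|h_A|\le\min(u_1,u_3)^{-1/2}\le(32/u)^{1/2}$; in the same way $y_A\le\min(\mu_2,\mu_4)^{1/2}$ gives $|f_A|\le(8/\mu(A))^{1/2}$. By the definition of $\mathcal S_m$,
\begin{equation}\label{eq:size}
|h_A(s)f_A(t)|\le16/W_m(A)\le16\cdot16^i .
\end{equation}

\emph{Part (b).} We check that $(h_A)_{A\in\mathcal S}$ and $(f_A)_{A\in\mathcal S}$ are orthonormal. Disjoint intervals give disjoint supports. Let $A'\subsetneq A$ with $A\in\mathcal S_m$, $A'\in\mathcal S_{m'}$. Then $A'$ lies in a child $A_l$, and $m'\ge m$. The function $h_A$ is not constant on $A_l$, but it is constant on $A_l\cap U_m$, and $h_{A'}$ is supported in $A'\cap U_{m'}\subset A_l\cap U_m$ because the sets $U_m$ decrease. Since $\int h_{A'}=0$, we get $\langle h_A,h_{A'}\rangle=0$. Also $f_A$ is constant on $A_l$ and $\int f_{A'}\,d\mu=0$, so $\langle f_A,f_{A'}\rangle=0$. Define $K$, $\varphi_k$, $H_A$ as in Lemma~\ref{lem:kernel}, which gives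 (b).

\emph{Part (a).} Let $s\in I_k$ and suppose $h_A(s)\ne0$ with $A\in\mathcal S_m$ of level $i$. Then $s\in A$, so there is at most one such $A$ per level; and $s\in U_m$, so $I_k$ is one of the gaps that form $U_m$. Since $i<2^{m+1}$, this gives $b_k^2\le4^{-8\cdot2^m}\le4^{-4i}$, that is, $16^i\le1/b_k$. By \eqref{eq:size},
\[
|K(s,t)|\le16\sum_{i:\,16^i\le1/b_k}16^i\le\frac{256}{15\,b_k},
\]
and Lemma~\ref{lem:kernel} yields $|\varphi_k|\le256/15<18$.

\emph{Part (c).} We have $H_A=x_A$ on $A_2$, $H_A=0$ on $A_4$, and $f_A=0$ off $A_2\cup A_4$. So $f_AH_A=x_Ay_A\mu_2^{-1}\mathbf 1_{A_2}\ge0$, whence $Y\ge0$, and by \eqref{eq:gain} and \eqref{eq:total},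
\[
\int Y\,d\mu=\sum_{A\in\mathcal S}x_Ay_A\ge\frac1{32}\Big(\frac{\Phi(b)}{100}-C_*\Big)\ge\frac{\Phi(b)}{6400}\qquad\text{if }\Phi(b)\ge\Phi_0:=\max(1,200\,C_*).
\]
This is the only use of the hypothesis $\Phi(b)\ge\Phi_0$. The proposition holds with $\kappa=1/6400$.
\end{proof}

A large mean could come from huge values on a tiny set, which would not give divergence a.e. The upper bound excludes this.

\begin{corollary}\label{cor:prob}
In Proposition~\ref{prop:bounded}, $\mu\{Y\ge\kappa\Phi(b)/2\}\ge p_0:=\kappa^2/16$.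
\end{corollary}

\begin{proof}
Let $\Delta=\{Y\ge\kappa\Phi(b)/2\}$. Since $Y\le\max_n|X_n|$, Lemma~\ref{lem:upper} gives $\|Y\|_2\le2\Phi(b)$, and
\[
\kappa\Phi(b)\le\int Y\,d\mu\le\frac{\kappa\Phi(b)}2+\mu(\Delta)^{1/2}\|Y\|_2\le\frac{\kappa\Phi(b)}2+2\Phi(b)\,\mu(\Delta)^{1/2}.\qedhere
\]
\end{proof}

\section{From bounded Bessel systems to sign type systems}\label{sec:signs}

It suffices to construct orthogonal signs on an arbitrary probability space.

\begin{lemma}\label{lem:realize}
Let $(\psi_k)_{k\ge1}$ be $\pm1$-valued random variables on a probability space. There are functions $\phi_k:[0,1]\to\{\pm1\}$ with the same joint law under Lebesgue measure. If $\mathbb E\psi_j\psi_k=0$ for $j\ne k$, then $(\phi_k)$ is a sign type ONS.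
\end{lemma}

\begin{proof}
Assign to each finite sign sequence a half-open interval $J(\epsilon_1,\dots,\epsilon_k)\subseteq[0,1)$, possibly empty, of length $\mathbb P(\psi_1=\epsilon_1,\dots,\psi_k=\epsilon_k)$: start from $[0,1)$ and cut $J(\epsilon_1,\dots,\epsilon_k)$ into a left part $J(\epsilon_1,\dots,\epsilon_k,1)$ and a right part $J(\epsilon_1,\dots,\epsilon_k,-1)$. Let $\phi_k=\epsilon_k$ on $J(\epsilon_1,\dots,\epsilon_k)$ and $\phi_k(1)=1$. The two laws on $\{\pm1\}^{\mathbb N}$ agree on cylinder sets, which determine them.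
\end{proof}

Because $|\varphi_k|\le18$, the number $\varphi_k(t)/18\in[-1,1]$ is the mean of a random sign. Choosing these signs independently for given $t$ preserves the partial sums on average, but the signs have correlations $g_{jk}=\frac1{324}\int\varphi_j\varphi_k\,d\mu$. We cancel them by mixing in, with equal probability, a second family of signs with correlations $-g_{jk}$. Such a family exists because the Bessel property makes the matrix $(g_{jk})$ small in norm. We write $G\succeq0$ for positive semidefiniteness, $\|G\|$ for the operator norm, and $G\circ H=(g_{jk}h_{jk})$ for the entrywise product.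

\begin{lemma}\label{lem:gauss}
Let $G=(g_{jk})$ be a finite symmetric matrix with $G\succeq0$ and $\|G\|\le\frac1{324}$. There are $\pm1$-valued random variables $\chi_k$ with $\mathbb E\chi_j\chi_k=-g_{jk}$ for $j\ne k$.
\end{lemma}

\begin{proof}
We take signs of Gaussian variables. Sheppard's identity states that for jointly Gaussian centered $\gamma,\gamma'$ with variance $1$ and covariance $\rho$,
\[
\mathbb E\operatorname{sgn}\gamma\,\operatorname{sgn}\gamma'=\tfrac2\pi\arcsin\rho .
\]
(Write $\gamma=\langle v,\zeta\rangle$, $\gamma'=\langle v',\zeta\rangle$ with $\zeta$ standard Gaussian in the plane and unit vectors $v,v'$ at angle $\omega=\arccos\rho$; by rotation invariance the signs differ with probability $\omega/\pi$, and $1-2\omega/\pi=\frac2\pi\arcsin\rho$.) So we need the matrix $R$ with $R_{kk}=1$ and $R_{jk}=-\sin\frac{\pi g_{jk}}2$ for $j\ne k$ to be a covariance matrix.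

Schur's product theorem says that $G\circ H\succeq0$ if $G,H\succeq0$; indeed, if $G=\sum vv^{\top}$ and $H=\sum ww^{\top}$, then $G\circ H=\sum(v\circ w)(v\circ w)^{\top}$. Applied to $G$ and to $\|G\|I-G$, it gives
\[
0\preceq G\circ H\preceq\|G\|\,I\circ H\preceq\|G\|\max_kh_{kk}\,I .
\]
Let $G^{\circ r}=(g_{jk}^r)$. By induction $G^{\circ r}\succeq0$, and since $0\le g_{kk}\le\|G\|$, the choice $H=G^{\circ(r-1)}$ gives $\|G^{\circ r}\|\le324^{-r}$. Expanding the sine in its power series, the matrix $\Sigma=(\sin\frac{\pi g_{jk}}2)$ satisfies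
\[
\|\Sigma\|\le\sum_{r\text{ odd}}\frac{(\pi/648)^r}{r!}=\sinh\frac\pi{648}\le\frac\pi{324}<0.01 .
\]
The diagonal entries of $\Sigma$ are at most $\pi/648<0.01$ in modulus, so $R=I-\Sigma+\operatorname{diag}\Sigma\succeq0.98\,I$. Let $\gamma=R^{1/2}\zeta$ with $\zeta$ standard Gaussian, and $\chi_k=\operatorname{sgn}\gamma_k$ (with $\operatorname{sgn}0=1$). Since $|g_{jk}|\le1$, Sheppard's identity gives $\mathbb E\chi_j\chi_k=-\frac2\pi\arcsin\sin\frac{\pi g_{jk}}2=-g_{jk}$.
\end{proof}

Rounding adds noise. It is controlled by \emph{Kolmogorov's inequality}: if $\xi_n$, $n\le N$, are the partial sums of independent centered random variables, then $\mathbb P(\max_n|\xi_n|>\lambda)\le\mathbb E\xi_N^2/\lambda^2$.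

\begin{lemma}\label{lem:signs}
Let $Q=(M,N]$ be a block with $L_Q>0$ and $\Psi(Q)\ge\Phi_0\sqrt{L_Q}$. There are $\pm1$-valued random variables $(\psi_k)_{k\in Q}$ with $\mathbb E\psi_j\psi_k=0$ for $j\ne k$ such that $Z=S_Q^*(\psi)$ satisfies
\begin{itemize}
\item[(a)] $\mathbb EZ\ge\frac\kappa{36}\Psi(Q)$;
\item[(b)] $\mathbb P(Z\ge\lambda)\ge p_0/4$ for every $\lambda$ with $0<\lambda\le\kappa\Psi(Q)/72$ and $L_Q\le p_0\lambda^2/2$.
\end{itemize}
\end{lemma}

\begin{proof}
Apply Proposition~\ref{prop:bounded} to $b=(|a_k|/\sqrt{L_Q})_{k\in Q,\,a_k\ne0}$, for which $\Phi(b)=\Psi(Q)/\sqrt{L_Q}\ge\Phi_0$. Index the functions $\varphi_k$ by the corresponding $k\in Q$ and put $\varphi_k=0$ if $a_k=0$. Then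
\[
V(t)=\max_{n\in Q}\Big|\sum_{M<k\le n}|a_k|\varphi_k(t)\Big|\ge\sqrt{L_Q}\,Y(t),
\]
so $\int V\,d\mu\ge\kappa\Psi(Q)$ and, by Corollary~\ref{cor:prob}, $\mu\{V\ge\kappa\Psi(Q)/2\}\ge p_0$. The matrix $g_{jk}=\frac1{324}\int\varphi_j\varphi_k\,d\mu$ satisfies the hypotheses of Lemma~\ref{lem:gauss}; let $(\chi_k)$ be the signs given there. Let $s_k=\pm1$ with $a_ks_k=|a_k|$.

Toss a fair coin. On heads choose $t$ with law $\mu$; given $t$, let $\varepsilon_k=\pm1$ be independent with $\mathbb E[\varepsilon_k\mid t]=\varphi_k(t)/18$, and put $\psi_k=s_k\varepsilon_k$. On tails put $\psi_k=s_k\chi_k$. For $j\ne k$, conditional independence gives $\mathbb E[\varepsilon_j\varepsilon_k\mid t]=\varphi_j(t)\varphi_k(t)/324$, so $\mathbb E\psi_j\psi_k=s_js_k(\frac12g_{jk}-\frac12g_{jk})=0$.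

On heads, given $t$,
\[
\sum_{M<k\le n}a_k\psi_k=\frac1{18}\sum_{M<k\le n}|a_k|\varphi_k(t)+\xi_n,\qquad\xi_n=\sum_{M<k\le n}|a_k|\big(\varepsilon_k-\mathbb E[\varepsilon_k\mid t]\big).
\]

(a) For each $n$, $\mathbb E[Z\mid t]$ is at least the modulus of the conditional mean of the left side. Hence $\mathbb E[Z\mid t]\ge V(t)/18$ on heads, and $\mathbb EZ\ge\frac12\cdot\frac1{18}\kappa\Psi(Q)$.

(b) Given $t$, the terms of $\xi_n$ are independent and centered with variances at most $a_k^2$, so $\mathbb P(\max_n|\xi_n|>\lambda\mid t)\le L_Q/\lambda^2\le p_0/2$. If $V(t)\ge\kappa\Psi(Q)/2$ and $\max_n|\xi_n|\le\lambda$, then $Z\ge\kappa\Psi(Q)/36-\lambda\ge\lambda$. Therefore $\mathbb P(Z\ge\lambda)\ge\frac12(p_0-\frac{p_0}2)=\frac{p_0}4$.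
\end{proof}

When $\Phi(b)<\Phi_0$, or when $\mathfrak a\notin\ell^2$, independent signs suffice.

\begin{lemma}\label{lem:rademacher}
\begin{itemize}
\item[(a)] For a block $Q$, the sum $X=\sum_{k\in Q}a_kr_k$ satisfies $\mathbb EX^4\le3L_Q^2$ and $\mathbb E|X|\ge\sqrt{L_Q/3}$.
\item[(b)] If $\mathfrak a\notin\ell^2$, then $\sup_n|\sum_{k\le n}a_kr_k|=\infty$ a.e.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By independence $\mathbb EX^4=\sum_ka_k^4+3\sum_{j\ne k}a_j^2a_k^2\le3L_Q^2$. H\"older's inequality gives $\mathbb EX^2\le(\mathbb E|X|)^{2/3}(\mathbb EX^4)^{1/3}$, so $\mathbb E|X|\ge L_Q^{3/2}/(\sqrt3L_Q)$ if $L_Q>0$.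

(b) Let $S_n=\sum_{k\le n}a_kr_k$ and $L_n=\mathbb ES_n^2\to\infty$. The Paley--Zygmund inequality $\mathbb P(\xi\ge\frac12\mathbb E\xi)\ge\frac14(\mathbb E\xi)^2/\mathbb E\xi^2$ for $\xi\ge0$, applied to $\xi=S_n^2$, gives $\mathbb P(S_n^2\ge L_n/2)\ge\frac1{12}$. Hence $\mathbb P(\sup_n|S_n|\ge\lambda)\ge\frac1{12}$ for every $\lambda$, and $\mathbb P(\sup_n|S_n|=\infty)\ge\frac1{12}$. This event does not depend on any finite number of the independent variables $r_k$, so by the zero-one law its probability is $1$.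
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}]
The last inequality is Lemma~\ref{lem:upper}. The middle one holds because $\|\cdot\|_{L^1}\le\|\cdot\|_{L^2}$ on $[0,1]$. For the first we may assume $L_Q>0$. If $\Psi(Q)\ge\Phi_0\sqrt{L_Q}$, take $(\psi_k)_{k\in Q}$ from Lemma~\ref{lem:signs}, let $\psi_k$ for $k\notin Q$ be fair signs independent of each other and of the block, and apply Lemma~\ref{lem:realize}; this gives a sign type ONS with $\|S_Q^*\|_1\ge\frac\kappa{36}\Psi(Q)$. Otherwise the Rademacher system has $\|S_Q^*\|_1\ge\sqrt{L_Q/3}\ge\Psi(Q)/(\sqrt3\,\Phi_0)$ by Lemma~\ref{lem:rademacher}(a). So $c=\min\big(\kappa/36,\,1/(\sqrt3\,\Phi_0)\big)$ works.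
\end{proof}

\section{Infinite series}\label{sec:infinite}

For a real sequence $\mathfrak a$ put $\sigma_M=\sup_{N>M}\Psi((M,N])\in[0,\infty]$. This tail quantity decides between convergence for all systems and divergence for a sign type system.

\subsection{Convergence, divergence, and the proof of Theorem~\ref{thm:main}}

\begin{lemma}\label{lem:converge}
For every ONS and every $M\ge0$, $\|\sup_{n>M}|S_n-S_M|\|_2\le2\sigma_M$. If $\sigma_M\to0$, then $\mathfrak a\in\mathfrak M(\infty)$.
\end{lemma}

\begin{proof}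
The first claim follows from Lemma~\ref{lem:upper} by monotone convergence as $N\to\infty$. The functions $\omega_M=\sup_{n,n'\ge M}|S_n-S_{n'}|$ decrease in $M$ and satisfy $\|\omega_M\|_2\le4\sigma_M$. If $\sigma_M\to0$, their limit has norm zero, so $(S_n(x))$ is a Cauchy sequence for a.e. $x$.
\end{proof}

For divergence we place independent copies of the construction of Lemma~\ref{lem:signs} on successive blocks. Let $c_0=\min\big(\Phi_0^{-2},\ \frac12p_0(\kappa/72)^2\big)$.

\begin{lemma}\label{lem:glue}
Let $Q_r=(M_r,N_r]$, $r\ge1$, be blocks with $N_r\le M_{r+1}$, and let $\delta_r>0$ satisfy $\Psi(Q_r)\ge\delta_r$ and $L_{Q_r}\le c_0\delta_r^2$. Then there is a sign type ONS such that, for a.e. $x$,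
\[
\max_{n\in Q_r}|S_n(x)-S_{M_r}(x)|\ge\kappa\delta_r/72\qquad\text{for infinitely many }r .
\]
\end{lemma}

\begin{proof}
Let $\lambda_r=\kappa\delta_r/72$. We have $L_{Q_r}>0$ because $\Psi(Q_r)>0$; further $\Psi(Q_r)\ge\delta_r\ge\Phi_0\sqrt{L_{Q_r}}$, $\lambda_r\le\kappa\Psi(Q_r)/72$ and $L_{Q_r}\le p_0\lambda_r^2/2$. So Lemma~\ref{lem:signs}(b) provides $(\psi_k)_{k\in Q_r}$ on a space $\Omega_r$ with $\mathbb P(S_{Q_r}^*(\psi)\ge\lambda_r)\ge p_0/4$. The $\psi_k$ need not be centered, so independence alone does not make different blocks orthogonal. Take the product of the $\Omega_r$ with a space carrying independent fair signs $\eta_r$ ($r\ge1$) and $\rho_k$ ($k\notin\bigcup_rQ_r$), and put $\phi_k=\eta_r\psi_k$ for $k\in Q_r$, $\phi_k=\rho_k$ otherwise. Within a block $\phi_j\phi_k=\psi_j\psi_k$ has mean zero. In all other cases $\phi_j\phi_k$, $j\ne k$, contains a factor $\eta_r$ or $\rho_k$ that is centered and independent of the remaining factors. The events $\{S_{Q_r}^*(\phi)\ge\lambda_r\}=\{S_{Q_r}^*(\psi)\ge\lambda_r\}$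 are independent and the sum of their probabilities diverges, so by the second Borel--Cantelli lemma infinitely many of them occur almost surely. Lemma~\ref{lem:realize} transfers the system to $[0,1]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Only $\mathfrak M(1)\subseteq\mathfrak M(\infty)$ needs proof. Let $\mathfrak a\in\mathfrak M(1)$. Then $\mathfrak a\in\ell^2$ by Lemma~\ref{lem:rademacher}(b). Suppose $\sigma_M\not\to0$: there is $\delta>0$ with $\sigma_M>\delta$ for infinitely many $M$. Choose successively $M_r\ge N_{r-1}$ (with $N_0=0$) such that $\sigma_{M_r}>\delta$ and $\sum_{k>M_r}a_k^2\le c_0\delta^2$, which is possible because $\mathfrak a\in\ell^2$, and then $N_r>M_r$ with $\Psi((M_r,N_r])>\delta$. Lemma~\ref{lem:glue} with $\delta_r=\delta$ gives a sign type ONS for which $(S_n(x))$ fails to be a Cauchy sequence for a.e. $x$, contradicting $\mathfrak a\in\mathfrak M(1)$. Hence $\sigma_M\to0$, and $\mathfrak a\in\mathfrak M(\infty)$ by Lemma~\ref{lem:converge}.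
\end{proof}

\subsection{Superadditivity and the proof of Theorem~\ref{thm:char}}

To get unbounded partial sums we need blocks with $\Psi(Q_r)\to\infty$. Here the device from the introduction, large functions on disjoint small sets, is used. It is available for Bessel systems, and Theorem~\ref{thm:quant} turns it into a property of $\Psi$, which then applies to sign type systems. Let $\mathcal N(Q)$ be the supremum of $\|S_Q^*(\varphi)\|_2$ over all Bessel systems $(\varphi_k)_{k\in Q}$ on probability spaces. By Theorem~\ref{thm:quant} and Lemma~\ref{lem:upper},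
\begin{equation}\label{eq:equiv}
c\,\Psi(Q)\le\mathcal N(Q)\le2\Psi(Q).
\end{equation}

\begin{lemma}\label{lem:super}
If $Q_1,\dots,Q_R\subseteq Q$ are disjoint blocks, then $\mathcal N(Q)^2\ge\sum_r\mathcal N(Q_r)^2$, and hence $\Psi(Q)^2\ge\frac{c^2}4\sum_r\Psi(Q_r)^2$.
\end{lemma}

\begin{proof}
Let $(\varphi_k^{(r)})_{k\in Q_r}$ be Bessel systems on $(\Omega_r,\mathbb P_r)$. On the disjoint union of the $\Omega_r$ with the probability $\frac1R\sum_r\mathbb P_r$ let $\varphi_k=\sqrt R\,\varphi_k^{(r)}$ on $\Omega_r$ for $k\in Q_r$, and $\varphi_k=0$ in all other cases. This is a Bessel system: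
\[
\Big\|\sum_kc_k\varphi_k\Big\|_2^2=\sum_r\frac1R\,R\,\Big\|\sum_{k\in Q_r}c_k\varphi_k^{(r)}\Big\|_2^2\le\sum_kc_k^2 .
\]
On $\Omega_r$ only the indices in $Q_r$ contribute, so $S_Q^*(\varphi)=\sqrt R\,S_{Q_r}^*(\varphi^{(r)})$ there, and $\|S_Q^*(\varphi)\|_2^2=\sum_r\|S_{Q_r}^*(\varphi^{(r)})\|_2^2$. Take suprema and use \eqref{eq:equiv}.
\end{proof}

\begin{lemma}\label{lem:dichotomy}
Either $\sigma_0<\infty$ and $\sigma_M\to0$, or $\sigma_M=\infty$ for every $M$.
\end{lemma}

\begin{proof}
Suppose $\sigma_M\not\to0$, say $\sigma_{M'}>\delta>0$ for infinitely many $M'$. Given $M$ and $R$, choose successively $R$ disjoint blocks beyond $M$ with $\Psi(Q_r)>\delta$. For $N$ beyond all of them, Lemma~\ref{lem:super} gives $\Psi((M,N])^2\ge c^2R\delta^2/4$. So $\sigma_M=\infty$.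

Suppose $\sigma_M\to0$ and fix $M$ with $\sigma_M<\infty$. For a Bessel system, $S_{(0,N]}^*\le\sum_{k\le M}|a_k||\varphi_k|+S_{(M,N]}^*$ if $N>M$, and the last term is absent if $N\le M$. By \eqref{eq:equiv}, $c\,\Psi((0,N])\le\mathcal N((0,N])\le\sum_{k\le M}|a_k|+2\sigma_M$ for all $N$, so $\sigma_0<\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
\emph{(iv) implies (i) and (v).} Condition (iv) gives $\sigma_0<\infty$, so $\sigma_M\to0$ by Lemma~\ref{lem:dichotomy}. Lemma~\ref{lem:converge} gives (i), and with $M=0$ it bounds the supremum in (v) by $4\sigma_0^2$.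

\emph{Each of (i), (ii), (v) implies (iii).} Since $\mathfrak M(\infty)\subseteq\mathfrak M(C)\subseteq\mathfrak M(1)$, condition (i) implies (ii) for every $C$, hence for some $C$, and this implies $\mathfrak a\in\mathfrak M(1)$; a.e. convergence then gives $\sup_n|S_n|<\infty$ a.e. for every sign type ONS. Under (v), $\sup_n|S_n|$ is square integrable, hence finite a.e.

\emph{If (iv) fails, some sign type ONS has $\sup_n|S_n|=\infty$ a.e.} For $\mathfrak a\notin\ell^2$ this is Lemma~\ref{lem:rademacher}(b). Let $\mathfrak a\in\ell^2$ and $\sigma_0=\infty$. By Lemma~\ref{lem:dichotomy}, $\sigma_M=\infty$ for all $M$. Choose successively $M_r\ge N_{r-1}$ (with $N_0=0$) such that $\sum_{k>M_r}a_k^2\le c_0r^2$, and $N_r>M_r$ with $\Psi((M_r,N_r])\ge r$. Lemma~\ref{lem:glue} with $\delta_r=r$ gives a sign type ONS such that for a.e. $x$ the inequality $2\sup_n|S_n(x)|\ge\kappa r/72$ holds for infinitely many $r$.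

The last step shows that (iii) implies (iv), which closes all the equivalences, including that of the two forms of (ii), and proves the final assertion.
\end{proof}

\begin{example}
Let $\mathfrak a$ consist of consecutive blocks $Q_r=(M_r,M_r+4^r]$, $r\ge1$, $M_1=0$, with $a_k=2^{-r}/r$ for $k\in Q_r$. Then $L_{Q_r}=r^{-2}$, so $\mathfrak a\in\ell^2$, while $\Psi(Q_r)\ge(r+2)/r>1$ by Example~\ref{ex:phi}(a). Thus $\sigma_{M_r}>1$ for all $r$, Lemma~\ref{lem:dichotomy} gives $\sigma_0=\infty$, and by Theorem~\ref{thm:char} there is a sign type ONS for which the partial sums of $\sum a_k\phi_k$ are unbounded a.e.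
\end{example}

\begin{thebibliography}{1}

\bibitem{cft}
\emph{Constructive Function Theory: I. Orthogonal Series},
\texttt{https://static.renyi.hu/\~{}dezso/panorama/moricz.pdf}

\end{thebibliography}
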